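\title{Degrees of regular maps from products of even-dimensional spheres to a sphere}

\begin{abstract}
We ask whether a product $S^{q_1}\times\cdots\times S^{q_n}$ of even-dimensional spheres always admits a regular map, in the sense of real algebraic geometry, of topological degree $1$ to $S^{q_1+\cdots+q_n}$. The answer is no: the degrees of regular maps $S^2\times S^2\to S^4$ are exactly the even integers. More generally, the degree is even whenever the $2$-adic valuation of some $q_j$ is smaller than that of $q_1+\cdots+q_n$. The proof writes the degree as an intersection number on complex quadrics and finds its parity by complex conjugation or, in general, by Springer's theorem over a field in which $-1$ is a sum of $2^r$ squares and of no fewer. In the other direction, the degrees form a subgroup of $\mathbb Z$ containing $2^{n-1}$, and we construct maps of degree $1$ for two families of tuples from the multiplicativity of sums of $2^t$ squares.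
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S^q=\{x\in\mathbb R^{q+1}: x_0^2+\dots+x_q^2=1\}$ be the unit sphere. Spheres and their products are real algebraic sets. A function on a real algebraic set $X\subset\mathbb R^N$ is \emph{regular} if it can be written on $X$ as $p/r$, where $p$ and $r$ are real polynomials on $\mathbb R^N$ and $r$ has no zero on $X$. A map $X\to S^d$ is regular if its coordinates are. The denominator may vanish at complex points, so regular maps are more flexible than polynomial maps; they are still far more rigid than smooth ones.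

Throughout, $q_1,\dots,q_n$ are even positive integers,
\[
X=S^{q_1}\times\cdots\times S^{q_n},\qquad q_i=2k_i,\qquad d=q_1+\dots+q_n=2m,
\]
spheres and their products carry the standard orientations, and $v_2$ is the $2$-adic valuation. A continuous map $X\to S^d$ has a Brouwer degree, which determines its homotopy class, and every integer occurs: the map that collapses the complement of an open cell to a point has degree $\pm1$, and it can be followed by self-maps of $S^d$ of any degree. Let
\[
D(q_1,\dots,q_n)=\{\deg f : f\colon X\to S^d \text{ regular}\}\subset\mathbb Z .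
\]
This set records which homotopy classes contain a regular map. It does not depend on the order of the $q_i$, and $D=-D$ because $f$ can be composed with a reflection. The question is the following.

\medskip
\noindent\textbf{Question.} \emph{Is $1\in D(q_1,\dots,q_n)$ for all $n\ge1$ and all even positive $q_1,\dots,q_n$? In particular, is there a regular map $S^2\times S^2\to S^4$ of degree $1$?}
\medskip

The question is posed in \cite{M2}, where degree $1$ is recorded as known for $(q_1,q_2)=(2,4)$ and as unknown for $(2,2)$. The simplest cases suggest a positive answer. For $n=1$ the identity has degree $1$. For $n=2$ a quadratic map has degree $\pm2$ (Lemma~\ref{lem:two}), and for $S^2\times S^4$ quaternion multiplication turns the collapse map into a polynomial map (Example~\ref{ex:24}). One would expect the smaller case $S^2\times S^2$ to be no harder. It is in fact the first case that fails.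

\begin{theorem}\label{thm:22}
$D(2,2)=2\mathbb Z$. In particular, there is no regular map $S^2\times S^2\to S^4$ of degree $1$.
\end{theorem}

\begin{theorem}\label{thm:obs}
If $v_2(q_j)<v_2(q_1+\dots+q_n)$ for some $j$, then every regular map $X\to S^d$ has even degree.
\end{theorem}

Let $\nu=\min_i v_2(q_i)$. Then $d/2^\nu$ is congruent modulo $2$ to the number of indices $i$ with $v_2(q_i)=\nu$, so the hypothesis of Theorem~\ref{thm:obs} says exactly that this number is even. Degree $1$ therefore requires that the minimal valuation be attained an odd number of times; it is impossible, for instance, for $(q,\dots,q)$ with an even number of factors.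

\begin{theorem}\label{thm:exist}
\begin{enumerate}
\item[(a)] $D(q_1,\dots,q_n)$ is a subgroup of $\mathbb Z$ containing $2^{n-1}$.
\item[(b)] $D(q_1,q_2)=\mathbb Z$ if $2^t\mid q_2$ and $2^t>q_1$ for some $t$.
\item[(c)] $D(q_1,\dots,q_n)=\mathbb Z$ if, for some $l\in\{2,4,8\}$ and some $t$, the number $l$ divides every $q_i$ and $q_1+\dots+q_n=2^t-l$.
\end{enumerate}
\end{theorem}

Part (c) applies to $(2,2,2)$, $(2,4)$, $(6,8)$, $(4,10)$ with $l=2$, to $(4,4,4)$ with $l=4$, and to $(8,8,8)$ with $l=8$. For two factors the theorems combine as follows.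

\begin{corollary}\label{cor:two}
$D(q_1,q_2)$ is $\mathbb Z$ or $2\mathbb Z$, and it is $2\mathbb Z$ if $v_2(q_1)=v_2(q_2)$. Moreover, $D(2,q)=\mathbb Z$ if $4\mid q$, and $D(2,q)=2\mathbb Z$ if $q\equiv2\pmod 4$.
\end{corollary}

\begin{proof}
A subgroup of $\mathbb Z$ containing $2$ is $\mathbb Z$ or $2\mathbb Z$. If $v_2(q_1)=v_2(q_2)$, then $v_2(q_1+q_2)>v_2(q_1)$ and Theorem~\ref{thm:obs} excludes $\mathbb Z$; this covers $(2,q)$ with $q\equiv 2\pmod 4$. If $4\mid q$, apply Theorem~\ref{thm:exist}(b) with $t=2$.
\end{proof}

We do not determine whether the necessary condition given by Theorem~\ref{thm:obs} is sufficient. The pair $(6,4)$ satisfies it but is covered by neither (b) nor (c), and our results show only that $D(6,4)$ is $\mathbb Z$ or $2\mathbb Z$.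

Sums of squares govern both directions. For the obstruction, we view each sphere as the real locus of a projective quadric. A regular map then becomes an algebraic correspondence defined over $\mathbb R$, and its degree becomes an intersection number (Section~\ref{sec:formula}). For $S^2\times S^2$, complex conjugation pairs the terms of this number (Section~\ref{sec:22}). In general we pass to a field over which the target quadric splits and one source quadric does not (Section~\ref{sec:obs}). For the constructions, a map to $S^d$ is a factorization of a sum of $d$ squares; this point of view is set up in Section~\ref{sec:first} and gives Theorem~\ref{thm:exist} in Sections~\ref{sec:add} and~\ref{sec:one}.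

\section{Stereographic coordinates and first maps}\label{sec:first}

Write a point of $S^q$ as $y=(y_0,\vec y\,)$ with $\vec y\in\mathbb R^q$, and put $o=(1,0)$, $\infty=(-1,0)$. Stereographic projection $\sigma(y)=\vec y/(1+y_0)$ is a diffeomorphism $S^q\setminus\{\infty\}\to\mathbb R^q$ with $\sigma(o)=0$. To handle $\infty$ without poles we use homogeneous coordinates. Call $(v,\lambda,\mu)\in\mathbb R^q\times\mathbb R\times\mathbb R$ \emph{admissible} if $|v|^2=\lambda\mu$ and $\lambda+\mu>0$. Then $\lambda,\mu\ge0$, and
\begin{equation}\label{eq:triple}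
[v,\lambda,\mu]=\Bigl(\frac{\mu-\lambda}{\mu+\lambda},\ \frac{2v}{\mu+\lambda}\Bigr)
\end{equation}
lies on $S^q$ because $(\mu-\lambda)^2+4\lambda\mu=(\mu+\lambda)^2$. The point does not change when the triple is multiplied by a positive number, and $y=[\vec y,\,1-y_0,\,1+y_0]$. The point $[v,\lambda,\mu]$ is $o$ exactly when $\lambda=0$ and $\infty$ exactly when $\mu=0$. Its image under $\sigma$ is $v/\mu$, so $\sigma^{-1}(x)=[x,|x|^2,1]$, and $v/\lambda=\vec y/(1-y_0)$ is a chart centered at $\infty$. All our constructions rest on one consequence of \eqref{eq:triple}: \emph{if $v,\lambda,\mu$ are regular on $X$ and the triple is admissible at every point, then $[v,\lambda,\mu]$ is a regular map.}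

On $X$ we use the following functions. A point of $S^{q_i}$ is $(s_i,w_i)$ with $w_i\in\mathbb R^{q_i}$, and $p=(o,\dots,o)$. Put
\[
P_i=\frac{1+s_i}{2},\qquad \xi_i=\frac{w_i}{2},\qquad x_i=\frac{w_i}{1+s_i},\qquad n_i=|x_i|^2,\qquad u_i=1+n_i .
\]
Here $P_i$ and $\xi_i$ are polynomial, $0\le P_i\le1$, and all $P_i$ equal $1$ only at $p$. The $x_i$ are defined on the open cell $X^\circ$ where all $P_i>0$, and $x=(x_1,\dots,x_n)$ is a diffeomorphism $X^\circ\to\mathbb R^d$ with $x(p)=0$. From $|w_i|^2=(1-s_i)(1+s_i)$ we get $n_i=(1-s_i)/(1+s_i)$, and hence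
\begin{equation}\label{eq:basic}
u_i=\frac1{P_i},\qquad \xi_i=P_ix_i,\qquad |\xi_i|^2=P_i(1-P_i),\qquad x_i\cdot\xi_i=P_in_i=1-P_i .
\end{equation}

We compute the degree of a smooth map as the sum, over the preimages of a regular value, of the signs of the Jacobian determinant. The degree is multiplicative under compositions and products.

\begin{example}[the collapse map is not regular]\label{ex:collapse}
Let $\kappa\colon X\to S^d$ equal $\sigma^{-1}\circ x=[x,|x|^2,1]$ on $X^\circ$ and $\infty$ elsewhere. It is continuous, maps $X^\circ$ diffeomorphically onto $S^d\setminus\{\infty\}$, and has degree $\pm1$. For $n=2$ its first coordinate satisfies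
\[
1+\kappa_0=\frac{2}{1+n_1+n_2}=\frac{2P_1P_2}{P_1+P_2-P_1P_2},
\]
and the denominator vanishes at $(\infty,\infty)$. This is not an artifact of the formula. Near $(\infty,\infty)$ the $w_i$ are coordinates and $P_i=|w_i|^2/4+O(|w_i|^4)$, so the leading term of $1+\kappa_0$ is $|w_1|^2|w_2|^2/\bigl(2|w_1|^2+2|w_2|^2\bigr)$, homogeneous of degree $2$. For a smooth function it would be a quadratic form. A quadratic form that vanishes for $w_1=0$ and for $w_2=0$ is bilinear, hence odd in $w_1$, whereas this term is even in $w_1$ and nonzero.
\end{example}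

The trouble is the denominator $1+n_1+n_2$. The product $u_1u_2=1+n_1+u_1n_2$ would be harmless, since its inverse $P_1P_2$ is a polynomial. This suggests replacing $x$ by a map $g$ to $\mathbb R^d$ with $|g|^2=n_1+u_1n_2$.

\begin{example}[a polynomial map $S^2\times S^4\to S^6$ of degree $\pm1$]\label{ex:24}
Identify $\mathbb R^4$ with the quaternions. For $x_1=(a,b)$ put $\zeta=1+a\mathbf i+b\mathbf j$, so that $|\zeta|^2=u_1$, and let $g=(x_1,\zeta x_2)$. Then $|g|^2=n_1+u_1n_2=u_1u_2-1$. Multiplying the triple $(g,u_1u_2-1,1)$ by $P_1P_2$ gives
\[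
f=\bigl[(P_2\xi_1,\ \omega\xi_2),\ 1-P_1P_2,\ P_1P_2\bigr],\qquad \omega=P_1\zeta=P_1+\xi_{11}\mathbf i+\xi_{12}\mathbf j ,
\]
where $\xi_1=(\xi_{11},\xi_{12})$. All entries are polynomial. By \eqref{eq:basic}, $|\omega|^2=P_1^2+P_1(1-P_1)=P_1$, so
\[
|v|^2=P_2^2P_1(1-P_1)+P_1P_2(1-P_2)=P_1P_2(1-P_1P_2)=\lambda\mu
\]
on all of $S^2\times S^4$. Since $\lambda+\mu=1$, the map $f=(2P_1P_2-1,\,2P_2\xi_1,\,2\omega\xi_2)$ is polynomial. The only preimage of $o$ is $p$, near $p$ we have $\sigma\circ f=g$, and $dg_p=dx_p$ is invertible. Hence $\deg f=\pm1$.
\end{example}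

The same construction for $S^2\times S^2$ needs a $2\times2$ matrix $A$ of rational functions of $(a,b)$ with $A^TA=(1+a^2+b^2)I$. The first column of $A$ would write $1+a^2+b^2$ as a sum of two squares in $\mathbb R(a,b)$, which Cassels' theorem, recalled in Section~\ref{sec:obs}, forbids. The failure of one construction proves nothing about other maps, but the same theorem enters the proof of Theorem~\ref{thm:obs}. Degree $2$, on the other hand, costs nothing.

\begin{lemma}\label{lem:two}
For even $q,q'$, the polynomial map $\pi\colon S^q\times S^{q'}\to S^{q+q'}$, $\pi(x,y)=(x_1,\dots,x_q,\,x_0y)$, has degree $\pm2$.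
\end{lemma}

\begin{proof}
The image lies on the sphere because $x_1^2+\dots+x_q^2+x_0^2|y|^2=1$. Fix $y^*\in S^{q'}$ and let $e_0=(1,0,\dots,0)$. The point $(0,y^*)$ has the two preimages $(e_0,y^*)$ and $(-e_0,-y^*)$. At both, $dx_0=0$ on the tangent space of $S^q$, so $d\pi=(dx_1,\dots,dx_q,\pm dy)$ is an isomorphism onto $\mathbb R^q\times T_{y^*}S^{q'}$. The diffeomorphism $\tau(x,y)=((-x_0,x_1,\dots,x_q),-y)$ satisfies $\pi\circ\tau=\pi$ and interchanges the two preimages. Its degree is $(-1)\cdot(-1)^{q'+1}=1$ because $q'$ is even, so it preserves orientation and the two signs agree.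
\end{proof}

\section{Adding degrees}\label{sec:add}

To add the degrees of two maps to $S^d$, we add the maps in the chart $\mathbb R^d$. Addition extends to the case where one summand is $\infty$, but not both, and general position avoids the bad case. For admissible triples define
\[
(v,\lambda,\mu)\boxplus(v',\lambda',\mu')=(v'',\lambda'',\mu'')=\bigl(\mu'v+\mu v',\ \ \mu'\lambda+\mu\lambda'+2\,v\cdot v',\ \ \mu\mu'\bigr).
\]
Then $v''/\mu''=v/\mu+v'/\mu'$ when $\mu\mu'\ne0$, and in all cases
\[
|v''|^2=\mu'^2\lambda\mu+\mu^2\lambda'\mu'+2\mu\mu'\,v\cdot v'=\lambda''\mu''.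
\]
If $\mu,\mu'>0$, then $\mu''>0$ and $\lambda''=|v''|^2/\mu''\ge0$. If $\mu=0<\mu'$, then $v=0$, $\lambda>0$, and the result is $(0,\mu'\lambda,0)$, which represents $\infty$; the case $\mu'=0<\mu$ follows by interchanging the two triples. So the result is admissible unless $\mu=\mu'=0$, and it represents $\infty$ exactly when one summand does. The operation is homogeneous in each triple, so it defines $y\boxplus y'\in S^d$ for $(y,y')\ne(\infty,\infty)$.

\begin{proof}[Proof of Theorem~\ref{thm:exist}(a)]
Constant maps have degree $0$ and $D=-D$, so we must show that $D$ is closed under addition. Let $f,g\colon X\to S^d$ be regular. Composing with a rotation of $S^d$ preserves regularity and degree. By Sard's theorem we may thus assume that $\infty$ is a regular value of $f$, so that $f^{-1}(\infty)$ is finite, and then that $\infty$ is a regular value of $g$ outside the finite set $g(f^{-1}(\infty))$. Now $f^{-1}(\infty)\cap g^{-1}(\infty)=\emptyset$. Applying $\boxplus$ to the triples $(\vec f,1-f_0,1+f_0)$ and $(\vec g,1-g_0,1+g_0)$ gives a regular, everywhere admissible triple. So $f\boxplus g$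 is a regular map, and $(f\boxplus g)^{-1}(\infty)=f^{-1}(\infty)\sqcup g^{-1}(\infty)$.

We compare differentials at a point $\bar x\in f^{-1}(\infty)$ in the chart $\eta=v/\lambda$ centered at $\infty$. Near $\bar x$ write $f=[\eta,1,|\eta|^2]$, where $\eta$ is smooth with $\eta(\bar x)=0$, and $g=[v',\lambda',\mu']$ with $\mu'(\bar x)>0$. In this chart $f\boxplus g$ is
\[
\frac{v''}{\lambda''}=\frac{\mu'\eta+|\eta|^2v'}{\mu'+|\eta|^2\lambda'+2\,\eta\cdot v'}=\eta+O(|\eta|^2).
\]
Hence $f\boxplus g$ and $f$ have the same differential at $\bar x$. As $\boxplus$ is symmetric, $f\boxplus g$ and $g$ have the same differential at each point of $g^{-1}(\infty)$. So $\infty$ is a regular value of $f\boxplus g$, and $\deg(f\boxplus g)=\deg f+\deg g$.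

Finally, the composite
\[
X\to S^{q_1+q_2}\times S^{q_3}\times\cdots\times S^{q_n}\to\cdots\to S^d,
\]
in which each arrow is the map of Lemma~\ref{lem:two} on the first two factors and the identity on the others, is polynomial of degree $\pm2^{n-1}$.
\end{proof}

\section{The degree as an intersection number}\label{sec:formula}

The degree is defined by the topology of real points, while regularity is an algebraic condition. They meet in the complex points of the projective closure, where the sphere is a middle-dimensional cycle whose class turns out to be algebraic.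

\subsection*{Cycles}
We recall what we use; see \cite{Fulton}. For a smooth variety $Y$ over a field $K$, the Chow group $CH^j(Y)$ is generated by the classes of integral subvarieties of codimension $j$ modulo rational equivalence, and $CH^*(Y)$ is a ring. A morphism $\phi$ of smooth varieties induces a ring homomorphism $\phi^*$. If $\phi$ is proper, there is a push-forward with $\phi_*(\phi^*\beta\cdot\gamma)=\beta\cdot\phi_*\gamma$ (projection formula), and it commutes with restriction to an open subset of the target. If $\phi$ maps an integral variety $I$ birationally onto $Y'$, then $\phi_*[I]=[Y']$. On a proper variety a zero-cycle has the degree $\deg\sum n_x[x]=\sum n_x[K(x):K]$, which is preserved by push-forward. Extension of the base field commutes with all these operations and preserves degrees. Over $\mathbb C$, the cycle class map $\mathrm{cl}\colon CH^j(Y)\to H^{2j}(Y(\mathbb C),\mathbb Z)$ is a ring homomorphism compatible with pull-back along morphisms of smooth varieties \cite[\S19.2]{Fulton}; on a projective variety, $\int\mathrm{cl}(\gamma)=\deg\gamma$ for a zero-cycle $\gamma$.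 We often omit $\mathrm{cl}$ from the notation.

\subsection*{Even-dimensional quadrics}
For $q=2k$ let
\[
Q_q=\{x_0^2+\dots+x_q^2=z^2\}\subset\mathbb P^{q+1},
\]
a smooth quadric over $\mathbb R$. A real point has $z\neq0$, so $Q_q(\mathbb R)=S^q$. Let $h$ be the hyperplane class. The following facts are standard; see \cite[\S68]{EKM}. Over an algebraically closed field, the $k$-planes in $Q_q$ form two families, and two $k$-planes $\Lambda,\Lambda'$ lie in the same family if and only if $\dim(\Lambda\cap\Lambda')\equiv k\pmod2$, where $\dim\emptyset=-1$. The planes of a family have a common class. The two \emph{family classes} $a,b\in CH^k$ satisfy $a+b=h^k$, and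
\begin{equation}\label{eq:pairing}
a^2=b^2=1,\ ab=0\quad(k\text{ even}),\qquad\qquad a^2=b^2=0,\ ab=1\quad(k\text{ odd}).
\end{equation}
Over $\mathbb C$, $H^{2k}(Q_q(\mathbb C),\mathbb Z)=\mathbb Za\oplus\mathbb Zb$.

\begin{example}\label{ex:Q2}
The equation of $Q_2$ reads $(x_1+ix_2)(x_1-ix_2)=(z+x_0)(z-x_0)$. Setting $z+x_0=ss'$, $z-x_0=tt'$, $x_1+ix_2=st'$, $x_1-ix_2=ts'$ identifies $Q_2(\mathbb C)$ with $\mathbb P^1\times\mathbb P^1$, with coordinates $\zeta=(s:t)$ and $\zeta'=(s':t')$. The two families are the fibers of the two projections. Complex conjugation acts by $(\zeta,\zeta')\mapsto(\overline{\zeta'},\overline\zeta)$, so it interchanges the families, and $S^2=\{(\zeta,\overline\zeta)\}$. Oriented by $\zeta$, the sphere projects to the first factor with degree $1$ and to the second with degree $-1$. It meets the lines of one family with intersection number $1$ and those of the other with $-1$, exactly as $\pm(a-b)$ does.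
\end{example}

\begin{lemma}\label{lem:class}
Let $s\in H^{2k}(Q_q(\mathbb C),\mathbb Z)$ be the Poincar\'e dual of $[S^q]$, so that $\int_{S^q}\omega=\int_{Q_q(\mathbb C)}\omega\,s$ for all $\omega\in H^{2k}(Q_q(\mathbb C),\mathbb Z)$. Then $s=\pm(a-b)$. In particular, $\int_{S^q}a=-\int_{S^q}b=\pm1$.
\end{lemma}

\begin{proof}
The section $z$ of $\mathcal O(1)$ has no zero on $S^q$, so $h|_{S^q}=0$ and $s\cdot(a+b)=s\cdot h^k=0$. Consider the $k$-plane
\begin{equation}\label{eq:plane}
\Lambda=\{x_0=z,\ x_1=ix_2,\ x_3=ix_4,\ \dots,\ x_{q-1}=ix_q\}\subset Q_q .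
\end{equation}
At a real point, $x_1=ix_2$ forces $x_1=x_2=0$, and likewise for each pair, so $\Lambda$ meets $S^q$ only at $o=(1:0:\dots:0:1)$. In the chart $z=1$, the space $T_o\Lambda$ consists of the vectors $(0,ic_1,c_1,\dots,ic_k,c_k)$ with $c_l\in\mathbb C$, and such a vector is real only if it is $0$. So $T_o\Lambda\cap T_oS^q=0$ inside $T_oQ_q(\mathbb C)$. Both subspaces have real dimension $2k$ and the ambient space has real dimension $4k$, so the intersection is transversal and $s\cdot[\Lambda]=\pm1$. Since $[\Lambda]$ is $a$ or $b$, we get $s\cdot a=-s\cdot b=\pm1$. By \eqref{eq:pairing}, also $(a-b)\cdot a=-(a-b)\cdot b=\pm1$, and the pairing on $\mathbb Za\oplus\mathbb Zb$ is nondegenerate. Hence $s=\pm(a-b)$.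
\end{proof}

The lemma is used twice. On the source, integration over the sphere becomes intersection with the algebraic class $a-b$. On the target, a family class restricts to a generator of $H^d(S^d,\mathbb Z)$.

\subsection*{The correspondence of a regular map}
Let $V=Q_{q_1}\times\cdots\times Q_{q_n}$ and $Q'=Q_d$, so that $V(\mathbb R)=X$. We write $h_i,a_i,b_i$ for the pull-backs to $V$ of the classes on the $i$th factor. The variety $V$ is smooth and geometrically irreducible and has a real point, so $X$ is Zariski dense in $V$; concretely, the coordinates $x$ identify a dense open subset of $V$ with an open subset of $\mathbb A^d$, in which the real points are dense.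

Let $f=(f_0,\dots,f_d)\colon X\to S^d$ be regular, $f_j=p_j/r_j$. Let $W\subset V$ be the Zariski open set where all the homogenizing coordinates $z_i$ and all $r_j$ are nonzero. Regularity of $f$ means that $X\subset W$. The identity $\sum f_j^2=1$ holds on the dense set $X$, hence on $W$, so $f$ extends to a morphism $\Phi=(f_0:\dots:f_d:1)\colon W\to Q'$ over $\mathbb R$.

We want to pull a family class back along $\Phi$ and intersect. But $W$ is not proper, so intersection numbers are not defined on it, and $\Phi$ need not extend to $V$. The closure of the graph gives a canonical extension of the pull-back. Let $\Gamma\subset V\times Q'$ be the closure of the graph of $\Phi$, a geometrically integral subvariety of dimension $d$ defined over $\mathbb R$. For a field $K\supset\mathbb R$ and $\gamma\in CH^m(Q'_K)$ put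
\[
\alpha(\gamma)=\mathrm{pr}_{1*}\bigl([\Gamma_K]\cdot\mathrm{pr}_2^*\gamma\bigr)\in CH^m(V_K).
\]
The map $\alpha$ commutes with field extension. The graph is closed in $W\times Q'$, so $\Gamma\cap(W\times Q')$ is the image of $\delta=(\mathrm{id},\Phi)$. Over $W_K$ the projection formula gives $[\Gamma_K]\cdot\mathrm{pr}_2^*\gamma=\delta_*\delta^*\mathrm{pr}_2^*\gamma=\delta_*\Phi^*\gamma$, and $\mathrm{pr}_1\circ\delta=\mathrm{id}$ yields
\begin{equation}\label{eq:restrict}
\alpha(\gamma)|_{W_K}=\Phi^*\gamma .
\end{equation}

\begin{proposition}[degree formula]\label{prop:formula}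
For either family class $a'$ on $Q'_{\mathbb C}$,
\[
\deg f=\pm\deg\Bigl(\alpha(a')\cdot\prod_{i=1}^n(a_i-b_i)\Bigr).
\]
\end{proposition}

\begin{proof}
By \eqref{eq:restrict} and the compatibility of $\mathrm{cl}$ with pull-back along $W_{\mathbb C}\hookrightarrow V_{\mathbb C}$ and along $\Phi$, we have $\mathrm{cl}(\alpha(a'))|_{W(\mathbb C)}=\Phi^*\mathrm{cl}(a')$. Restrict to $X\subset W(\mathbb C)$, where $\Phi$ is $f$ followed by the inclusion $S^d\subset Q'(\mathbb C)$. This gives $\mathrm{cl}(\alpha(a'))|_X=f^*(\mathrm{cl}(a')|_{S^d})$, and Lemma~\ref{lem:class} for $Q'$ gives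
\[
\int_X\mathrm{cl}(\alpha(a'))=\deg f\cdot\int_{S^d}\mathrm{cl}(a')=\pm\deg f .
\]
The Poincar\'e dual of a product of cycles is, up to sign, the exterior product of their duals. By Lemma~\ref{lem:class} for the factors, the dual of $X$ in $V(\mathbb C)$ is $\pm\prod_i(a_i-b_i)$. So the integral equals $\pm\int_{V(\mathbb C)}\mathrm{cl}(\alpha(a'))\prod_i(a_i-b_i)$, which is the stated degree because $\mathrm{cl}$ is multiplicative.
\end{proof}

For $n=1$ and $f=\mathrm{id}$, the variety $\Gamma$ is the diagonal, $\alpha(a')=a'$, and \eqref{eq:pairing} gives $a'\cdot(a-b)=\pm1$, as it should.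

\section{The case $S^2\times S^2$}\label{sec:22}

The degree formula uses only that $X\subset W$. We now use that $\Gamma$ is defined over $\mathbb R$. For a variety $Y$ over $\mathbb R$, complex conjugation acts on cycles on $Y_{\mathbb C}$ by $Z\mapsto\overline Z$ and induces an involution $c$ of $CH^*(Y_{\mathbb C})$. Being transport of structure along an automorphism of $\mathbb C$, it respects products, degrees, and pull-backs and push-forwards along morphisms defined over $\mathbb R$. On $Q_{2k}$ it carries $k$-planes to $k$-planes and preserves dimensions of intersections, so it either fixes or interchanges the two families. The plane \eqref{eq:plane} satisfies $\Lambda\cap\overline\Lambda=\{o\}$, because $x_1=ix_2$ and $x_1=-ix_2$ force $x_1=x_2=0$. This intersection has dimension $0$, so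
\begin{equation}\label{eq:conj}
c \text{ fixes } a,b \text{ if } k \text{ is even and interchanges } a,b \text{ if } k \text{ is odd.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:22}]
Let $f\colon S^2\times S^2\to S^4$ be regular. On the target $Q_4$ we have $k=2$, so $c(a')=a'$. As $\overline{\Gamma_{\mathbb C}}=\Gamma_{\mathbb C}$, the class $\alpha=\alpha(a')$ satisfies $c(\alpha)=\alpha(c(a'))=\alpha$. On each factor $Q_2$ we have $k=1$, so $c$ interchanges $a_i$ and $b_i$. Therefore $\deg(\alpha a_1a_2)=\deg(\alpha b_1b_2)$ and $\deg(\alpha a_1b_2)=\deg(\alpha b_1a_2)$, and Proposition~\ref{prop:formula} gives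
\[
\pm\deg f=\deg\bigl(\alpha\,(a_1-b_1)(a_2-b_2)\bigr)=2\bigl(\deg(\alpha a_1a_2)-\deg(\alpha a_1b_2)\bigr).
\]
So $D(2,2)\subset2\mathbb Z$, and Theorem~\ref{thm:exist}(a) gives $2\mathbb Z\subset D(2,2)$.
\end{proof}

\begin{remark}\label{rem:conj}
The argument needs two things: $c$ fixes $a'$, and $c$ moves the family classes of some factor. It therefore works whenever $m$ is even and some $k_j$ is odd, for then $c$ permutes the monomials in the expansion of $\prod_i(a_i-b_i)$ without fixed points. For $S^2\times S^4\to S^6$ the first condition fails, since $m=3$, in agreement with Example~\ref{ex:24}. For $S^4\times S^4\to S^8$ the second fails: by \eqref{eq:conj} conjugation fixes all family classes and gives no information, although Theorem~\ref{thm:obs} applies.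
\end{remark}

\section{The $2$-adic obstruction}\label{sec:obs}

Since $a_i-b_i=h_i^{k_i}-2b_i$, the degree formula gives
\begin{equation}\label{eq:mod2}
\deg f\equiv\deg\Bigl(\alpha(a')\cdot\prod_ih_i^{k_i}\Bigr)\pmod2 .
\end{equation}
Everything on the right is defined over $\mathbb R$ except the class $a'$. If $Q'$ contains an $m$-plane defined over a field $F\supset\mathbb R$, the number can be computed over $F$, where the residue degrees of closed points constrain its parity. The field $\mathbb R$ is too small, because $Q'(\mathbb R)=S^d$ contains no line. The field $\mathbb C$ is too large, because all closed points have degree $1$. We need a field over which $Q'$ contains an $m$-plane while some factor $Q_{q_j}$ contains no $k_j$-plane. Lemma~\ref{lem:even} shows that this forces even degree, and Lemma~\ref{lem:field} supplies the field.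

\subsection*{Quadratic forms}
Let $F$ be a field of characteristic $0$. We write $\langle c_1,\dots,c_N\rangle$ for $\sum c_jx_j^2$, $N\langle1\rangle$ for the sum of $N$ squares, $\perp$ for the orthogonal sum, and $\mathbb H=\langle1,-1\rangle\cong uv$ for the hyperbolic plane. A form is \emph{isotropic} if it has a nontrivial zero, \emph{anisotropic} otherwise, and \emph{hyperbolic} if it is a sum of copies of $\mathbb H$. We use the following textbook facts; see \cite{Lam}.
\begin{enumerate}
\item[(F1)] Every nondegenerate form is the sum of a hyperbolic and an anisotropic form, and $\varphi\perp\psi\cong\varphi\perp\psi'$ implies $\psi\cong\psi'$ (Witt cancellation). Hence in the Witt group $W(F)$ of forms modulo hyperbolic forms, a form is zero exactly when it is hyperbolic, an anisotropic form of positive dimension is nonzero, and $\varphi\perp-\varphi$ is zero.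
\item[(F2)] For $e=2^r$ the form $e\langle1\rangle$ is a Pfister form: if it represents $c\in F^\times$, then $c\cdot e\langle1\rangle\cong e\langle1\rangle$.
\item[(F3)] (Springer) An anisotropic form stays anisotropic over extensions of odd degree. So every closed point of its quadric has even degree over $F$.
\item[(F4)] (Cassels) $1+t_1^2+\dots+t_N^2$ is not a sum of $N$ squares in $\mathbb R(t_1,\dots,t_N)$ \cite[Ch.~IX]{Lam}.
\item[(F5)] If $\varphi$ is anisotropic over $F$ and isotropic over $F(\sqrt\delta)$, then $\varphi\cong\langle c,-c\delta\rangle\perp\rho$ for some $c\in F^\times$ \cite[Ch.~VII, \S3]{Lam}. Indeed, if $\varphi(x+\sqrt\delta\,y)=0$ with $(x,y)\neq0$ defined over $F$, then $x$ and $y$ are orthogonal and $\varphi(x)=-\delta\varphi(y)\ne0$.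
\end{enumerate}

\subsection*{Parity on a quadric that is not split}

\begin{lemma}\label{lem:even}
Let $\varphi$ be a nondegenerate, non-hyperbolic form of dimension $2k+2$ over a field $F$ of characteristic $0$, and let $Q_\varphi\subset\mathbb P^{2k+1}$ be its quadric. Then $\deg(\eta\cdot h^k)$ is even for every $\eta\in CH^k(Q_\varphi)$.
\end{lemma}

The hypothesis is needed: if $\varphi$ is hyperbolic, $Q_\varphi$ contains a $k$-plane $\Lambda$ over $F$, and $\deg([\Lambda]\cdot h^k)=1$. If $\varphi$ is anisotropic, the lemma is (F3). The difficulty is that $\varphi$ may be isotropic, and the example $Q_2$ over $\mathbb R$ shows how to deal with this. There $h$ is the class of the tangent section $Y=\{x_0=-z,\ x_1^2+x_2^2=0\}$, a pair of conjugate lines meeting at a real point. All closed points of $Y$ have degree $2$ except this vertex. Separating the two lines gives a smooth curve $I\to Y$, isomorphic to $\mathbb P^1_{\mathbb C}$ regarded over $\mathbb R$, all of whose closed points have degree $2$, and $\eta\cdot h$ is the push-forward of a zero-cycle on $I$. In general $Y$ is a cone over an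 anisotropic quadric and $I$ separates its generators.

\begin{proof}
By (F1), $\varphi=\sum_{l=1}^{k+1-\tau}u_lv_l+\psi(w)$ with $\psi$ anisotropic of dimension $2\tau$, and $\tau\ge1$ because $\varphi$ is not hyperbolic. Choose a subspace $U$ of dimension $\tau+1\le 2\tau$ in the space of $w$, and let $\psi'=\psi|_U$. This form is anisotropic, hence nondegenerate. It is an irreducible polynomial over $F$: a factorization into linear forms would give a nontrivial zero, since $\dim U\ge2$. So $Q_{\psi'}\subset\mathbb P(U)$ is smooth and integral of dimension $\tau-1$.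

Let $L=\{u=0,\ w\in U\}\subset\mathbb P^{2k+1}$. It is cut out by $(k+1-\tau)+(\tau-1)=k$ independent linear equations, so $L\cong\mathbb P^{k+1}$ with coordinates $(v,w)$. The section $Y=L\cap Q_\varphi$ is the hypersurface $\psi'(w)=0$ in $L$. It is integral of dimension $k$, so $h^k=[Y]$. Let
\[
I=\{([v:w],\ell)\in L\times Q_{\psi'} : w\in\ell\},
\]
where $\ell$ denotes an isotropic line in $U$. The second projection $\pi\colon I\to Q_{\psi'}$ is the projective bundle $\mathbb P(\mathcal O^{k+1-\tau}\oplus\mathcal O(-1))$ of lines, so $I$ is smooth, projective and integral of dimension $(\tau-1)+(k+1-\tau)=k$. The first projection $\iota\colon I\to Q_\varphi$ has image $Y$ and is an isomorphism over the nonempty open set $w\ne0$, where $\ell$ is the line spanned by $w$. Hence $\iota_*[I]=[Y]=h^k$, and by the projection formula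
\[
\deg(\eta\cdot h^k)=\deg\iota_*\iota^*\eta=\deg\iota^*\eta=\deg\pi_*\iota^*\eta .
\]
This is the degree of a zero-cycle on the anisotropic quadric $Q_{\psi'}$, which is even by (F3).
\end{proof}

\subsection*{The field}
The quadric $Q_{2k}$ is defined by $(2k+1)\langle1\rangle\perp\langle-1\rangle\cong2k\langle1\rangle\perp\mathbb H$, so we must make $2m\langle1\rangle$ hyperbolic and keep $2k_j\langle1\rangle$ non-hyperbolic. For $e=2^r$, the form $2e\langle1\rangle$ becomes hyperbolic once $-1$ is a sum of $e$ squares. We impose this relation generically, so that nothing smaller splits.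

\begin{lemma}\label{lem:field}
Let $e=2^r$ with $r\ge1$, $K_0=\mathbb R(t_1,\dots,t_{e-1})$, $\Delta=1+\sum t_i^2$, and $F=K_0(\sqrt{-\Delta})$. Over $F$, the form $e\langle1\rangle$ is anisotropic and $2e\langle1\rangle$ is hyperbolic. Consequently $2k\langle1\rangle$ is hyperbolic over $F$ if and only if $e\mid k$.
\end{lemma}

\begin{proof}
In $F$ we have $-1=\sum t_i^2+(\sqrt{-\Delta})^2$, a sum of $e$ squares. By (F2), $-e\langle1\rangle\cong e\langle1\rangle$, so $2e\langle1\rangle\cong e\langle1\rangle\perp-e\langle1\rangle$ is hyperbolic.

Suppose that $e\langle1\rangle$ is isotropic over $F$. It is anisotropic over $K_0$, since a sum of squares of real rational functions vanishes only if all terms do. By (F5), $e\langle1\rangle\cong\langle c,c\Delta\rangle\perp\rho$ over $K_0$. Then $e\langle1\rangle$ represents $c$, and (F2) gives $e\langle1\rangle\cong c\cdot e\langle1\rangle\cong\langle1,\Delta\rangle\perp c\rho$. Cancelling $\langle1\rangle$ shows that $\Delta$ is a sum of $e-1$ squares in $\mathbb R(t_1,\dots,t_{e-1})$, contrary to (F4).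

If $e\mid k$, then $2k\langle1\rangle$ is a sum of copies of $2e\langle1\rangle$ and is hyperbolic. Otherwise let $k\equiv\rho_0\pmod e$ with $0<\rho_0<e$, so that $2k\langle1\rangle=2\rho_0\langle1\rangle$ in $W(F)$. If $2\rho_0\le e$, then $2\rho_0\langle1\rangle$ is a subform of $e\langle1\rangle$, hence anisotropic of positive dimension. If $2\rho_0>e$, then $2\rho_0\langle1\rangle=-(2e-2\rho_0)\langle1\rangle$ in $W(F)$ with $0<2e-2\rho_0<e$, and this form is anisotropic of positive dimension for the same reason. In both cases the class in $W(F)$ is nonzero.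
\end{proof}

For $e=2$, the field $F=\mathbb R(t)(\sqrt{-1-t^2})$ is the function field of the conic $x^2+y^2+z^2=0$, which has no real point. This is the field used for $S^2\times S^2$.

\begin{proof}[Proof of Theorem~\ref{thm:obs}]
Let $r=v_2(m)$ and $e=2^r$. The hypothesis says $v_2(k_j)<r$, so $r\ge1$, $e\mid m$ and $e\nmid k_j$. Take $F$ from Lemma~\ref{lem:field}, and let $\Omega$ be an algebraic closure of $F$; it contains $\mathbb C=\mathbb R(i)$.

Since $e\mid m$, the form $2m\langle1\rangle\perp\mathbb H$ of $Q'$ is hyperbolic over $F$, say $\sum_{l=1}^{m+1}u_lv_l$, and $Q'_F$ contains the $m$-plane $\Lambda'=\{u=0\}$. The two family classes of $Q'_{\mathbb C}$ extend to the two family classes of $Q'_\Omega$, because planes extend to planes with intersections of the same dimension. Let $a'$ be the one with $a'_\Omega=[\Lambda']_\Omega$, and put $\alpha_F=\alpha([\Lambda'])\in CH^m(V_F)$. Then $\alpha(a')_\Omega=(\alpha_F)_\Omega$. Passing from $\mathbb C$ up to $\Omega$ and down to $F$ preserves degrees, so \eqref{eq:mod2} and the projection formula for $\mathrm{pr}_j\colon V_F\to(Q_{q_j})_F$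 give
\[
\deg f\equiv\deg\Bigl(\alpha_F\prod_ih_i^{k_i}\Bigr)=\deg\bigl(\eta\cdot h^{k_j}\bigr)\pmod2,\qquad
\eta=\mathrm{pr}_{j*}\Bigl(\alpha_F\prod_{i\ne j}h_i^{k_i}\Bigr).
\]
The class in parentheses has codimension $m+(m-k_j)$ in the $2m$-dimensional $V_F$, so it has dimension $k_j$, and $\eta\in CH^{k_j}((Q_{q_j})_F)$. Since $e\nmid k_j$, the form $2k_j\langle1\rangle\perp\mathbb H$ of $Q_{q_j}$ is not hyperbolic over $F$. By Lemma~\ref{lem:even}, $\deg(\eta\cdot h^{k_j})$ is even.
\end{proof}

\section{Maps of degree one}\label{sec:one}

Example~\ref{ex:24} used a matrix $A$ with polynomial entries and $A^TA=u_1I$. Beyond sizes covered by quaternions and octonions we construct such matrices with denominators. We first show that denominators are harmless if they do not vanish at $p$.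

Let $\mathcal R(X)$ be the ring of regular functions on $X$. Regular functions are real analytic and $X$ is connected, so $\mathcal R(X)$ is a domain. Let $\mathcal O_p$ be its localization at $p$, the ring of fractions $\rho/\theta$ with $\rho,\theta\in\mathcal R(X)$ and $\theta(p)\ne0$. An element of $\mathcal O_p$ has a value and a differential at $p$, and it is a unit exactly when its value is nonzero. The entries of $x_i$ and the functions $n_i,u_i$ lie in $\mathcal O_p$.

\begin{proposition}[criterion]\label{prop:crit}
Let $N\in\mathcal R(X)$ satisfy $N(p)=0$ and $N>0$ on $X\setminus\{p\}$. Let $g\in\mathcal O_p^d$ and $M\in\mathcal O_p$ satisfy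
\[
|g|^2=NM,\qquad g(p)=0,\qquad dg_p \text{ invertible},\qquad M(p)>0 .
\]
Then there is a regular map $X\to S^d$ of degree $\pm1$, and $D(q_1,\dots,q_n)=\mathbb Z$.
\end{proposition}

\begin{proof}
Let $\theta\in\mathcal R(X)$, $\theta(p)\ne0$, be a common denominator of $M$ and the entries of $g$. The pair $(\theta g,\theta^2M)$ satisfies the hypotheses, since $d(\theta g)_p=\theta(p)\,dg_p$ by $g(p)=0$. So we may assume that $g$ and $M$ are regular on $X$. As $\mathcal R(X)$ is a domain, it embeds in $\mathcal O_p$, and $|g|^2=NM$ holds on all of $X$. Off $p$ we have $N>0$ and $M=|g|^2/N\ge0$; at $p$ we have $M>0$. So $(g,N,M)$ is admissible everywhere and $f=[g,N,M]$ is regular. The point $o$ has the single preimage $p$, the only zero of $N$. Near $p$ we have $\sigma\circ f=g/M$, with invertible differential $dg_p/M(p)$. Hence $\deg f=\pm1$, and $D=\mathbb Z$ by Theorem~\ref{thm:exist}(a).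
\end{proof}

The point is that the denominator is cleared without touching $N$, so the positivity of $N$ keeps the triple admissible at the zeros of $\theta$, which are sent to $\infty$ along with the other zeros of $M$. For the collapse map the entry $\lambda=|x|^2$ has poles itself. Multiplying the whole triple by $P_1P_2$ gave $\lambda+\mu=P_1+P_2-P_1P_2$, which has a zero.

The next lemma is a version of (F2) over the ring $\mathcal O_p$.

\begin{lemma}[Pfister]\label{lem:pfister}
Let $u=1+\sum_{j=1}^cy_j^2$ with $y_j\in\mathcal O_p$, $y_j(p)=0$ and $c+1\le2^t$. Then there is a $2^t\times2^t$ matrix $A$ over $\mathcal O_p$ with $AA^T=A^TA=uI$.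
\end{lemma}

\begin{proof}
The construction doubles the size at each step and divides by partial sums of the squares. A partial sum such as $y_1^2+y_2^2$ vanishes at $p$, so we first change the representation. Apply a constant orthogonal matrix with first column $2^{-t/2}(1,\dots,1)^T$ to the vector $(1,y_1,\dots,y_c,0,\dots,0)^T$ of length $2^t$. This gives $u=\sum_{j=1}^{2^t}c_j^2$ with $c_j(p)=2^{-t/2}$, and every nonempty partial sum of the $c_j^2$ is positive at $p$, hence a unit.

We show by induction on $s$ that a sum of $2^s$ of the $c_j^2$ admits a matrix of size $2^s$ as in the statement. For $s=0$ take $(c_j)$. For the step, let $A',A''$ be matrices for the two halves $N',N''$ of the sum, and put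
\[
A=\begin{pmatrix}A'&A''\\ B&A'^T\end{pmatrix},\qquad B=-\frac{1}{N'}A'^TA''^TA' .
\]
(For $1\times1$ blocks $B=-A''$, and $A$ is the matrix of a complex multiplication.) The blocks of $AA^T$ are $A'A'^T+A''A''^T=(N'+N'')I$ in the upper left,
\[
A'B^T+A''A'=-\frac1{N'}A'A'^TA''A'+A''A'=0
\]
in the upper right, the transpose of this in the lower left, and $BB^T+A'^TA'$ in the lower right, where
\[
BB^T=\frac1{N'^2}A'^TA''^T(A'A'^T)A''A'=\frac{1}{N'}A'^T(A''^TA'')A'=N''I .
\]
So $AA^T=(N'+N'')I$. Since $N'+N''$ is a unit, $A^{-1}=A^T/(N'+N'')$, and $A^TA=(N'+N'')I$.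
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}(b)]
Let $N=1-P_1P_2\in\mathcal R(X)$. As $0\le P_i\le1$, it is nonnegative and vanishes only at $p$. Put $M=u_1u_2$, so that $M(p)=1$ and $NM=u_1u_2-1=n_1+u_1n_2$. The function $u_1=1+|x_1|^2$ is a sum of $q_1+1$ squares, and $q_1+1\le2^t$ because $2^t>q_1$. Lemma~\ref{lem:pfister} gives $A$ of size $2^t$ with $A^TA=u_1I$. Because $2^t\mid q_2$, we can let $\tilde A$ be the direct sum of $q_2/2^t$ copies of $A$, acting on $\mathcal O_p^{q_2}$. Put $g=(x_1,\tilde Ax_2)$. Then $|g|^2=n_1+u_1n_2=NM$ and $g(p)=0$. Since $x_2(p)=0$, we have $dg_p=(dx_1,\tilde A(p)\,dx_2)$, which is invertible because $\tilde A(p)$ is orthogonal. Proposition~\ref{prop:crit} applies.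
\end{proof}

\subsection*{Total dimension $2^t-l$}
Part (c) treats all factors at once. Let $\xi=(\xi_1,\dots,\xi_n)$ and $u=1+|x|^2$. By \eqref{eq:basic}, $x\cdot\xi=\sum_i(1-P_i)$ is regular on $X$ although $x$ is not, so
\begin{equation}\label{eq:N}
N=|\xi|^2+(x\cdot\xi)^2=\sum_i|\xi_i|^2+\Bigl(\sum_i(1-P_i)\Bigr)^2
\end{equation}
is regular, nonnegative, and zero only where all $P_i=1$, that is, at $p$. It is a sum of $d+1$ squares, and the criterion asks for $d$ squares up to a unit factor. Now $N$ is the squared length of the vector $(\xi,x\cdot\xi)$, which is orthogonal to $(-x,1)$, a vector of squared length $u$. If $d+1$ were $2^t$, the similarity of Lemma~\ref{lem:pfister} would turn $(-x,1)$ into a unit vector, whose orthogonal complement carries the form $d\langle1\rangle$, and $N/u$ would be a sum of $d$ squares. But $d$ is even. We therefore enlarge the ambient space to dimension $d+l=2^t$ and replace $(-x,1)$ by $l$ pairwise orthogonal vectors of squared length $u$, chosen so that $N$ does not change.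

Such vectors come from the algebras $\mathbb C$, $\mathbb H$, $\mathbb O$ of dimension $l=2,4,8$. (Here $\mathbb H$ denotes the quaternions.) Left multiplication $L_\beta$ by a unit element $\beta$ is orthogonal, and $L_\beta L_\beta=-I$ for every imaginary unit vector $\beta$; for octonions this is the alternative law $\beta(\beta y)=(\beta\beta)y$. An orthogonal matrix with square $-I$ is skew. Applying the identity to $(\beta+\beta')/\sqrt2$ shows that $L_\beta$ and $L_{\beta'}$ anticommute for orthogonal imaginary units $\beta,\beta'$. So the standard units give orthogonal $l\times l$ matrices $A_1=I,A_2,\dots,A_l$ with $A_2,\dots,A_l$ skew and pairwise anticommuting.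

We also need to complete orthonormal systems over $\mathcal O_p$. Gram--Schmidt would require square roots, so we use reflections.

\begin{lemma}\label{lem:complete}
Let $E'$ be an $R\times l$ matrix over $\mathcal O_p$ with $E'^TE'=I_l$. Then there is an $R\times(R-l)$ matrix $G'$ over $\mathcal O_p$ such that $[E'\,|\,G']$ is orthogonal.
\end{lemma}

\begin{proof}
It suffices to find an orthogonal matrix $U$ over $\mathcal O_p$ carrying the columns of $E'$ to $e_1,\dots,e_l$; then $G'$ consists of the last $R-l$ columns of $U^T$. Let $v$ be the first column. After applying a constant orthogonal matrix we may assume $v(p)=-e_1$. Then $|v-e_1|^2=2-2\,v\cdot e_1$ has value $4$ at $p$ and is a unit, so the reflection $H=I-2(v-e_1)(v-e_1)^T/|v-e_1|^2$ is defined over $\mathcal O_p$. Since $(v-e_1)\cdot v=1-v\cdot e_1=|v-e_1|^2/2$, we get $Hv=v-(v-e_1)=e_1$. The images of the other columns are orthonormal and orthogonal to $e_1$, so they lie in $\mathcal O_p^{R-1}$, and induction on $l$ finishes the proof.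
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}(c)]
Since $l\mid q_i$, the matrices $A_1,\dots,A_l$ act blockwise on each $\mathbb R^{q_i}$, and so on $\mathbb R^d$, preserving each summand $\mathbb R^{q_i}$. For $a\ne b$ the matrix $A_a^TA_b$ is skew: if one index is $1$ it is $\pm$ the other matrix, and for $a,b\ge2$ its transpose is $A_b^TA_a=-A_bA_a=A_aA_b=-A_a^TA_b$. Hence the vectors $A_1x,\dots,A_lx$ are pairwise orthogonal of squared length $|x|^2$. For $a\ge2$,
\[
A_ax\cdot\xi=\sum_iP_i\,(A_ax_i)\cdot x_i=0 .
\]
This is where $l\mid q_i$ is needed: $\xi$ is proportional to $x$ only within each summand, so $A_a$ must preserve the summands.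

Let $\epsilon_1,\dots,\epsilon_l$ be the standard basis of $\mathbb R^l$. Let $J$ be the $2^t\times d$ matrix with top block $I_d$ and bottom rows $(A_ax)^T$, $a=1,\dots,l$, and let $E$ be the $2^t\times l$ matrix whose $a$th column is $-A_ax$ on top of $\epsilon_a$. These sizes use $d+l=2^t$. Then $J\xi=(\xi,\,x\cdot\xi,\,0,\dots,0)$, so the function $N$ of \eqref{eq:N} equals $|J\xi|^2$. The $a$th row of $E^TJ$ is $-(A_ax)^T+(A_ax)^T=0$, and the $(a,b)$ entry of $E^TE$ is $A_ax\cdot A_bx+\epsilon_a\cdot\epsilon_b$. Thus
\[
E^TJ=0,\qquad E^TE=uI_l .
\]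
Since $d+1\le2^t$, Lemma~\ref{lem:pfister} gives $A$ of size $2^t$ with $AA^T=A^TA=uI$. Put $E'=A^TE/u$ and $J'=A^TJ/u$. Then
\[
E'^TE'=\frac{E^TAA^TE}{u^2}=I_l,\qquad E'^TJ'=\frac{E^TJ}{u}=0,\qquad J'^TJ'=\frac{J^TJ}{u}.
\]
Take $G'$ from Lemma~\ref{lem:complete} and let $K=G'^TJ'$, a $d\times d$ matrix over $\mathcal O_p$. From $E'E'^T+G'G'^T=I$ and $E'^TJ'=0$ we get $J'=G'K$, and $G'^TG'=I_d$ gives $K^TK=J'^TJ'=J^TJ/u$. Therefore
\[
|K\xi|^2=\frac{|J\xi|^2}{u}=\frac Nu .
\]
Let $g=K\xi$ and $M=1/u$. Then $|g|^2=NM$, $g(p)=0$ and $M(p)=1$. At $p$ we have $x=0$, so $J^TJ=I_d$ and $u=1$, and $K(p)$ is orthogonal. From $\xi_i=P_ix_i$, $P_i(p)=1$ and $x_i(p)=0$ we get $d\xi_p=dx_p$. Hence $dg_p=K(p)\,dx_p$ is invertible, and Proposition~\ref{prop:crit} applies.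
\end{proof}

\begin{thebibliography}{9}

\bibitem{EKM}
Elman, Karpenko, and Merkurjev, \emph{Algebraic and Geometric Theory of Quadratic Forms}.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Lam}
Lam, \emph{Introduction to Quadratic Forms over Fields}.

\bibitem{M2}
\texttt{https://github.com/Macaulay2/Workshop-2020-Warwick}.

\end{thebibliography}
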